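# Continuity of derivations on Fréchet $GB^*$-algebras

## 1. A first guess, tested on $C(\mathbb R)$, $\prod_n M_n(\mathbb C)$ and $\bigcap_s L^s[0,1]$

A derivation of a complex algebra $A$ is a linear map $\delta:A\to A$ with
$$\delta(ab)=a\,\delta(b)+\delta(a)\,b\qquad(a,b\in A). \tag{1}$$
No continuity is assumed. On a $C^*$-algebra such a map is nevertheless always norm continuous (this is contained in a theorem of Ringrose, recalled in Section 2). A Fréchet $GB^*$-algebra is, roughly, a complete metrizable $*$-algebra of possibly unbounded elements whose bounded elements form a $C^*$-algebra. The paper "Derivations of Fréchet nuclear $GB^*$-algebras" is the source of the question: is every derivation of such an algebra continuous?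

The answer that one would first guess is yes: the bounded part is a $C^*$-algebra, continuity holds there, and the bounded part should control everything else. Let us try three algebras; Section 2 checks that each is a Fréchet $GB^*$-algebra.

**Continuous functions.** Let $A=C(\mathbb R)$ with uniform convergence on compact sets, and let $\delta$ be a derivation. From $\delta(1)=\delta(1\cdot1)=2\delta(1)$ we get $\delta(1)=0$. Fix $t_0\in\mathbb R$ and a real function $v\in A$ with $v(t_0)=0$. The functions $|v|^{1/2}$ and $\operatorname{sgn}(v)|v|^{1/2}$ are continuous, vanish at $t_0$, and have product $v$. By (1),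
$$\delta(v)(t_0)=|v|^{1/2}(t_0)\,\delta\big(\operatorname{sgn}(v)|v|^{1/2}\big)(t_0)+\delta\big(|v|^{1/2}\big)(t_0)\,\big(\operatorname{sgn}(v)|v|^{1/2}\big)(t_0)=0 .$$
For real $f\in A$ apply this to $v=f-f(t_0)1$: since $\delta(1)=0$, we get $\delta(f)(t_0)=0$. As $t_0$ was arbitrary, and real functions span $A$, $\delta=0$. The guess holds here, trivially. Keep the factorization of $v$ in mind.

**Sequences of matrices.** Let $A=\prod_{n\ge1}M_n(\mathbb C)$ with the product topology, given by the seminorms $p_n(x)=\|x_n\|$ (operator norm). Let $e_n$ be the central idempotent that is $1$ in coordinate $n$ and $0$ elsewhere. From $\delta(e_n)=e_n\delta(e_n)+\delta(e_n)e_n=2e_n\delta(e_n)$, multiplication by $e_n$ gives $e_n\delta(e_n)=2e_n\delta(e_n)$, so $e_n\delta(e_n)=0$ and $\delta(e_n)=0$. Hence $\delta(e_nx)=e_n\delta(x)$: the $n$th coordinate of $\delta(x)$ depends only on $x_n$, and linearly. A linear map on the finite-dimensional space $M_n(\mathbb C)$ is continuous, so $\delta$ is continuous. This time there are many nonzero derivations, such as $\delta(x)=xc-cx$ with $c\in A$ any sequence of matrices.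

**Functions in every $L^s$.** Let $A=L^\omega:=\bigcap_{1\le s<\infty}L^s[0,1]$ with the norms $\|\cdot\|_{L^s}$, $1\le s<\infty$. It contains unbounded functions such as $\log t$. As above, a derivation kills every idempotent, that is, every indicator function, hence every simple function. Simple functions are dense: for $f\in L^\omega$ there are simple $s_k\to f$ almost everywhere with $|s_k|\le|f|$, and dominated convergence gives $s_k\to f$ in each $L^s$. So if the guess is right, $\delta=0$. But passing from simple functions to their limits is exactly the continuity in question. The test does not decide the case; it shows where the content lies. Section 7 shows that for a close relative of $L^\omega$, which is not locally convex, the guess is false. So some care is needed.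

## 2. $GB^*$-algebras, their bounded part, and Ringrose's theorem

Throughout, $A[\tau]$ is a unital complete locally convex $*$-algebra with identity $1$: a complex $*$-algebra with a complete Hausdorff locally convex topology $\tau$ and continuous involution. Multiplication is assumed jointly continuous. "Seminorm" will mean "continuous seminorm". In terms of seminorms, joint continuity says that for each seminorm $p$ on $A$ there is a seminorm $q$ on $A$ with
$$p(xy)\le q(x)\,q(y)\qquad(x,y\in A). \tag{2}$$
Indeed, continuity at $(0,0)$ gives a $q$ such that $q(x)\le1$, $q(y)\le1$ imply $p(xy)\le1$; now scale $x$ and $y$.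

**Definition (the collection $\mathfrak B_A^*$ and the algebras $A[B]$).** $\mathfrak B^*_A$ is the collection of all closed, bounded, absolutely convex $B\subseteq A$ with $1\in B$, $B^*=B$, $B^2\subseteq B$. For such $B$, $A[B]$ is the linear span of $B$, normed by the Minkowski functional $\|\cdot\|_B$; it is a normed $*$-algebra.

For a small example, $B=\{c1:|c|\le1\}$ belongs to $\mathfrak B_A^*$ (if $A\neq0$), and $A[B]=\mathbb C1$.

**Definition ($GB^*$-algebra, following Allan).** $A[\tau]$ is a $GB^*$-algebra if $\mathfrak B_A^*$ has a greatest member $B_0$ with respect to inclusion, and $A$ is symmetric: for every $x\in A$ the element $1+x^*x$ is invertible in $A$ and $(1+x^*x)^{-1}\in A[B_0]$. It is a Fréchet $GB^*$-algebra if $\tau$ is a complete metrizable locally convex topology.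

In this case $A[B_0]$ is a $C^*$-algebra. We use this standard fact, and write $\|\cdot\|=\|\cdot\|_{B_0}$.

**Examples.** In each of the three algebras of Section 1, if $x\in B\in\mathfrak B_A^*$ then $(x^*x)^k\in B$ for all $k\ge1$, and $B$ is bounded.

- In $C(\mathbb R)$, the numbers $|f(t)|^{2k}$ are bounded in $k$ for each $t$, so $|f|\le1$. Hence $B_0=\{|f|\le1\}$ and $A[B_0]=C_b(\mathbb R)$. For compact $K$ the seminorm $\sup_K|\cdot|$ is submultiplicative; the sets $K=[-n,n]$ suffice, so $A$ is Fréchet.
- In $\prod_nM_n(\mathbb C)$, $\|(x_n^*x_n)^k\|=\|x_n\|^{2k}$ is bounded in $k$, so $\|x_n\|\le1$ for every $n$. Hence $B_0=\{x:\sup_n\|x_n\|\le1\}$, and $A[B_0]$ consists of the norm bounded sequences.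
- In $L^\omega$, $\int|f|^{2k}\,dt$ is bounded in $k$, so $|f|\le1$ almost everywhere. Hence $B_0$ is the unit ball of $L^\infty[0,1]$ and $A[B_0]=L^\infty[0,1]$. Joint continuity is $\|fg\|_{L^s}\le\|f\|_{L^{2s}}\|g\|_{L^{2s}}$. Completeness holds because a sequence that is Cauchy in every $L^s$ has the same limit in every $L^s$; the norms with $s\in\mathbb N$ define the topology, which is therefore metrizable.

In each case the displayed set $B_0$ is closed, bounded and absolutely convex, contains $1$, is stable under products and involution, and contains $(1+x^*x)^{-1}$ for every $x\in A$. So all three are Fréchet $GB^*$-algebras.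

Return to general $A$. Since $B_0$ is closed, it is the closed unit ball of $A[B_0]$: if $\|b\|\le1$, then $b/t\in B_0$ for every $t>1$, and letting $t\to1$ gives $b\in B_0$. Since $B_0$ is bounded, $C_q:=\sup_{b\in B_0}q(b)$ is finite for each seminorm $q$, and
$$q(b)\le C_q\,\|b\|\qquad(b\in A[B_0]). \tag{3}$$
So the norm topology on $A[B_0]$ is finer than $\tau$, and usually strictly finer: in $L^\omega$, the indicators $1_{[0,1/m]}$ tend to $0$ in $\tau$, and all have norm $1$ in $L^\infty$.

**Functional calculus (recalled).** If $u=u^*\in A[B_0]$ and $\|u\|\le\frac12$, then the spectrum of $u$ lies in $[-\frac12,\frac12]$, and $h\mapsto h(u)$ is a unital $*$-homomorphism $C[-\frac12,\frac12]\to A[B_0]$ sending $t$ to $u$, with $\|h(u)\|\le\|h\|_\infty$.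

**Banach bimodules.** A Banach $\mathfrak A$-bimodule over a $C^*$-algebra $\mathfrak A$ is a Banach space $X$ with commuting, jointly continuous left and right actions of $\mathfrak A$. A derivation $\mathfrak A\to X$ is a linear map satisfying (1). For example, $L^2[0,1]$ is a Banach $L^\infty[0,1]$-bimodule under multiplication of functions.

**Ringrose's theorem** (J. R. Ringrose, *Automatic continuity of derivations of operator algebras*, J. London Math. Soc. (2) 5 (1972), 432–438). Every derivation from a $C^*$-algebra $\mathfrak A$ into a Banach $\mathfrak A$-bimodule is norm continuous.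

This is the only external result on derivations that the continuity proof uses. Here is the goal.

**Theorem 1.** Let $A[\tau]$ be a $GB^*$-algebra with jointly continuous multiplication (in particular, a Fréchet $GB^*$-algebra). Then every derivation $\delta:A\to A$ is $\tau$-continuous.

So the first guess is right. The argument uses neither metrizability nor the closed graph theorem, and it works with nets.

## 3. Norm continuity on $A[B_0]$, and why it is not enough

The sensible first approach is to restrict $\delta$ to the $C^*$-algebra $A[B_0]$, get continuity there, and pass to $A$ by density. It meets two obstacles.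

The first is that $\delta$ need not map $A[B_0]$ into itself. In $\prod_nM_n(\mathbb C)$ let $c_n=nE_{12}$ for $n\ge2$ and $c_1=0$, where $E_{ij}$ are the matrix units, and let $\delta(x)=xc-cx$. For the bounded sequence $x$ with $x_n=E_{11}$, the $n$th coordinate of $\delta(x)$ is $nE_{12}$ for $n\ge2$: an unbounded sequence. So we cannot apply a theorem about derivations of $A[B_0]$ into itself. But Ringrose's theorem allows bimodules, and each seminorm on $A$ can be enlarged so as to produce one.

**Step 1. The map $\delta|_{A[B_0]}:(A[B_0],\|\cdot\|)\to A[\tau]$ is continuous; in particular $\delta(B_0)$ is $\tau$-bounded.** The purpose of this step is to get, from Ringrose's theorem, a bound for $\delta$ on the unit ball of the $C^*$-algebra.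

Let $p$ be a seminorm on $A$ and put
$$\hat p(x)=\sup\{p(bxc):b,c\in B_0\}\qquad(x\in A).$$
Applying (2) twice, we find seminorms $q,r$ with $p(bxc)\le q(b)\,q(xc)\le q(b)\,r(x)\,r(c)$. Hence $\hat p\le C_qC_r\,r$, so $\hat p$ is finite, and it is a continuous seminorm. Since $1\in B_0$, $p\le\hat p$. Moreover
$$\hat p(bxc)\le\|b\|\,\hat p(x)\,\|c\|\qquad(b,c\in A[B_0],\ x\in A). \tag{4}$$
To see this, we may assume $b,c\ne0$ and then, by homogeneity, $\|b\|=\|c\|=1$, so that $b,c\in B_0$. For $b_1,c_1\in B_0$ we have $b_1b,\,cc_1\in B_0$ because $B_0^2\subseteq B_0$, so $p(b_1(bxc)c_1)=p((b_1b)x(cc_1))\le\hat p(x)$; take the supremum over $b_1,c_1$.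

By (4), $\ker\hat p$ is stable under left and right multiplication by $A[B_0]$, and the actions on $A/\ker\hat p$, normed by $\hat p$, are contractive in the sense of (4). They extend to the completion $E_p$, which is thus a Banach $A[B_0]$-bimodule. The map $A[B_0]\to E_p$, $b\mapsto\delta(b)+\ker\hat p$, is linear and satisfies (1), so it is a derivation. By Ringrose's theorem there is a constant $K_p$ with
$$p(\delta(b))\le\hat p(\delta(b))\le K_p\|b\|\qquad(b\in A[B_0]). \tag{5}$$
As $p$ was arbitrary, the claim follows. (For $A=L^\omega$ and $p=\|\cdot\|_{L^2}$ one has $\hat p=p$ and $E_p=L^2[0,1]$.) $\square$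

The second obstacle is more serious. We now know that $\delta$ is small on elements that are small in the norm of $A[B_0]$. But $\tau$-continuity asks about elements that are small in $\tau$ only, such as $1_{[0,1/m]}$ in $L^\omega$. Density of $A[B_0]$ in $A$ cannot help until we know continuity on $A[B_0]$ for the topology $\tau$, and for a general linear map this does not follow from Step 1.

Here is a linear map on $L^\infty[0,1]$ that shows it. On real $L^\infty[0,1]$ the functional $s(f)=\limsup_n n\int_0^{1/n}f\,dt$ is sublinear, so by the Hahn–Banach theorem there is a real-linear $\varphi$ with $\varphi\le s$. Then $-s(-f)\le\varphi(f)\le s(f)$, whence $|\varphi(f)|\le\|f\|_\infty$; and $\varphi(1_{[0,1/m]})=1$ for each $m$, because $n\int_0^{1/n}1_{[0,1/m]}\,dt=1$ for $n\ge m$. Extend $\varphi$ complex-linearly. The map $T(f)=\varphi(f)1$ is continuous from the norm of $L^\infty$ to $L^\omega$, but $1_{[0,1/m]}\to0$ in $\tau$ while $T(1_{[0,1/m]})=1$. So linearity and Step 1 do not suffice: the Leibniz rule must be used a second time.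

## 4. Splitting a $\tau$-small element into two $\tau$-small factors

In $C(\mathbb R)$ we wrote a function vanishing at $t_0$ as a product of two functions vanishing at $t_0$. Replace "vanishing at $t_0$" by "small in $\tau$". If $u$ lies in $A[B_0]$ and is small in $\tau$, and if $u=fg$ with $f,g\in B_0$ both small in $\tau$, then
$$\delta(u)=f\,\delta(g)+\delta(f)\,g,$$
where each term has one $\tau$-small factor and one factor in the bounded set $\delta(B_0)$. So $\delta(u)$ is $\tau$-small. The trivial factorization $u=u\cdot1$ gives nothing, because its second term is $\delta(u)$ again. Both factors have to be small, and square roots achieve this. What must be checked is that taking a square root preserves smallness in $\tau$.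

**Step 2. Let $(u_\lambda)$ be a net of self-adjoint elements of $A[B_0]$ with $\|u_\lambda\|\le\frac12$ and $u_\lambda\to0$ in $\tau$. Let $h\in C[-\frac12,\frac12]$ with $h(0)=0$. Then $h(u_\lambda)\to0$ in $\tau$.** This step shows that the functional calculus of the $C^*$-algebra $A[B_0]$ respects smallness in the coarser topology $\tau$.

Let $p$ be a seminorm, $q$ as in (2), and $\varepsilon>0$. By Weierstrass there is a polynomial $R$ with $\|h-R\|_\infty\le\varepsilon/2$ on $[-\frac12,\frac12]$. Then $|R(0)|=|R(0)-h(0)|\le\varepsilon/2$, so $P=R-R(0)$ satisfies $\|h-P\|_\infty\le\varepsilon$ and $P(0)=0$. Write $P(t)=tQ(t)$ with a polynomial $Q$. By (3), (2) and the norm estimate of the functional calculus,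
$$p(h(u_\lambda))\le p\big(h(u_\lambda)-P(u_\lambda)\big)+p\big(u_\lambda Q(u_\lambda)\big)\le C_p\,\varepsilon+q(u_\lambda)\,C_q\,\|Q\|_\infty .$$
Here $Q$ does not depend on $\lambda$, and $q(u_\lambda)\to0$. So $\limsup_\lambda p(h(u_\lambda))\le C_p\,\varepsilon$ for every $\varepsilon>0$, that is, $p(h(u_\lambda))\to0$. $\square$

**Step 3. If $(u_\lambda)$ is as in Step 2, then $\delta(u_\lambda)\to0$ in $\tau$.** This step is continuity of $\delta$ along norm bounded, self-adjoint, $\tau$-null nets in the $C^*$-algebra.

On $[-\frac12,\frac12]$ put $f(t)=|t|^{1/2}$ and $g(t)=\operatorname{sgn}(t)|t|^{1/2}$. Both are continuous, vanish at $0$, are bounded by $1$, and $f(t)g(t)=t$. So $f(u_\lambda),g(u_\lambda)\in B_0$ and $u_\lambda=f(u_\lambda)g(u_\lambda)$, and (1) gives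
$$\delta(u_\lambda)=f(u_\lambda)\,\delta(g(u_\lambda))+\delta(f(u_\lambda))\,g(u_\lambda).$$
Let $p$ be a seminorm, $q$ as in (2), and $M=\sup q(\delta(B_0))$, which is finite by Step 1. Then
$$p(\delta(u_\lambda))\le M\,\big(q(f(u_\lambda))+q(g(u_\lambda))\big)\to0$$
by Step 2 applied to $h=f$ and $h=g$. At this stage $\delta(f(u_\lambda))$ and $\delta(g(u_\lambda))$ are only known to be bounded, and this is all that is used: the smallness comes from the other factor. $\square$

## 5. From bounded to unbounded elements: the transform $x\mapsto x(1+x^2)^{-1}$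

A $\tau$-null net in $A$ need not lie in $A[B_0]$, let alone in a multiple of $B_0$. On the real line, $t\mapsto t/(1+t^2)$ takes values in $[-\frac12,\frac12]$ and behaves like $t$ near $0$. We use it to move into the range of Step 3.

**Step 4. Let $x=x^*\in A$, $a=(1+x^2)^{-1}$ and $u=xa$. Then $a,u\in A[B_0]$ are self-adjoint, $\|a\|\le1$ and $\|u\|\le\frac12$.** This step shows that the transform lands in $A[B_0]$, with the expected norm.

By symmetry of $A$, applied to $x^*x=x^2$, $a$ exists and lies in $A[B_0]$. As the inverse of a self-adjoint element that commutes with $x$, $a$ is self-adjoint and commutes with $x$; so $u^*=ax=xa=u$. Moreover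
$$u^2=x^2a^2=(1+x^2)a^2-a^2=a-a^2\in A[B_0]. \tag{6}$$

We next show $u\in A[B_0]$; so far only $u^2$ is known to be there, and here we use that $B_0$ is the greatest member of $\mathfrak B_A^*$. Choose $\mu>0$ with $\mu^2\|u^2\|\le1$. Then $(\mu u)^2\in B_0$, so $(\mu u)^{2n}\in B_0$ for all $n\ge0$, and the set of even powers is bounded. The odd powers $(\mu u)^{2n+1}=\mu u\cdot(\mu u)^{2n}$ form a bounded set too, because multiplication by the fixed element $\mu u$ is continuous. Let $S=\{(\mu u)^n:n\ge0\}$ and let $B$ be its closed absolutely convex hull. In a locally convex space this hull is again bounded, so $B$ is closed, bounded and absolutely convex, and $1\in B$. The elements of $S$ are self-adjoint and the involution is continuous, so $B^*=B$. Since $S\cdot S\subseteq S$, the absolutely convex hull of $S$ is closed under products, and by continuity of multiplication so is its closure: $B^2\subseteq B$. Thus $B\in\mathfrak B_A^*$, hence $B\subseteq B_0$, and $\mu u\in B_0$ gives $u\in A[B_0]$.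

Now the norms, in the $C^*$-algebra $A[B_0]$. Since $u=u^*$, $a-a^2=u^2\ge0$. The spectrum of the self-adjoint element $a$ is real, and $t-t^2\ge0$ for each $t$ in it by spectral mapping. So it lies in $[0,1]$, and $\|a\|\le1$. Finally $\|u\|^2=\|u^2\|=\|a-a^2\|\le\max_{0\le t\le1}(t-t^2)=\frac14$. $\square$

**Step 5. If $x_\lambda\to0$ in $A$, then $\delta(x_\lambda)\to0$.** This step recovers $\delta(x_\lambda)$ from $\delta$ of the transform and finishes the proof of Theorem 1.

The involution is continuous, so $\frac12(x_\lambda+x_\lambda^*)$ and $\frac1{2i}(x_\lambda-x_\lambda^*)$ tend to $0$. By linearity of $\delta$ we may assume $x_\lambda=x_\lambda^*$. Put $a_\lambda=(1+x_\lambda^2)^{-1}$ and $u_\lambda=x_\lambda a_\lambda$. By Step 4, $a_\lambda\in B_0$, and $u_\lambda$ is a self-adjoint element of $A[B_0]$ with $\|u_\lambda\|\le\frac12$. For a seminorm $p$, with $q$ as in (2), $p(u_\lambda)\le q(x_\lambda)\,C_q\to0$. So $u_\lambda\to0$ in $\tau$, and Step 3 gives $\delta(u_\lambda)\to0$.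

By (1), $\delta(u_\lambda)=x_\lambda\delta(a_\lambda)+\delta(x_\lambda)a_\lambda$, that is,
$$\delta(x_\lambda)\,a_\lambda=w_\lambda:=\delta(u_\lambda)-x_\lambda\delta(a_\lambda). \tag{7}$$
Since $a_\lambda\in B_0$, $p(x_\lambda\delta(a_\lambda))\le q(x_\lambda)\,\sup q(\delta(B_0))\to0$ by Step 1. So $w_\lambda\to0$. Multiply (7) on the right by $a_\lambda^{-1}=1+x_\lambda^2$:
$$\delta(x_\lambda)=w_\lambda(1+x_\lambda^2)=w_\lambda+w_\lambda x_\lambda^2 .$$
By joint continuity $x_\lambda^2\to0$ and then $w_\lambda x_\lambda^2\to0$. Hence $\delta(x_\lambda)\to0$. This proves Theorem 1. $\blacksquare$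

## 6. Derivations into bimodules and the space $H^1(A,E)$

The proof never needed the values of $\delta$ to lie in $A$, nor $\delta$ to be defined on all of $A$. Let $E$ be a Hausdorff locally convex space that is a unital $A$-bimodule ($1e=e=e1$) with jointly continuous actions $A\times E\to E$ and $E\times A\to E$. A derivation $\delta:D\to E$ on a subalgebra $D\subseteq A$ is a linear map with $\delta(ab)=a\delta(b)+\delta(a)b$. It is inner if $\delta(a)=ae-ea$ for some $e\in E$. We write $H^1(A,E)$ for the space of derivations $A\to E$ modulo the inner ones, and likewise $H^1(A[B_0],E)$.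

One example is $E=A$. For another, let $A=C(\mathbb R)$, fix points $s\ne t$, and let $E=\mathbb C$ with $f\cdot z\cdot g=f(s)\,z\,g(t)$. The map $\delta(f)=f(s)-f(t)$ is the inner derivation given by $e=1$, and it is not zero. So a commutative algebra can have nonzero derivations into a bimodule on which the two actions differ. As for $D$, the continuous functions of at most polynomial growth form a $*$-subalgebra between $A[B_0]=C_b(\mathbb R)$ and $C(\mathbb R)$.

**Theorem 2.** Let $A[\tau]$ be a $GB^*$-algebra with jointly continuous multiplication and $E$ as above.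

(a) If $D$ is a $*$-subalgebra with $A[B_0]\subseteq D\subseteq A$, every derivation $\delta:D\to E$ is continuous for $\tau|_D$.

(b) If $E$ is complete, restriction $\delta\mapsto\delta|_{A[B_0]}$ is a bijection from the derivations $A\to E$ onto the derivations $A[B_0]\to E$ of the $C^*$-algebra $A[B_0]$, with no continuity assumed on either side. It identifies the inner derivations on both sides, so $H^1(A,E)\cong H^1(A[B_0],E)$ algebraically.

(c) If $A$ is commutative and $ae=ea$ for all $a\in A$, $e\in E$, every derivation $A\to E$ is $0$.

**Proof of (a).** We go through the steps of Theorem 1 with values in $E$. Steps 2 and 4 concern only $A$ and are used as they stand. Joint continuity of the actions gives, for each seminorm $p$ on $E$, seminorms $q$ on $A$ and $r$ on $E$ with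
$$p(ae)\le q(a)\,r(e),\qquad p(ea)\le q(a)\,r(e)\qquad(a\in A,\ e\in E). \tag{8}$$

**Step 1 for $E$.** The aim is that $\delta(B_0)$ is bounded in $E$. Put $\hat p(e)=\sup_{b,c\in B_0}p(bec)$. Applying (8) to $p$, and then to $r$ with seminorms $q',r'$, we get $p(bec)\le q(b)\,r(ec)\le q(b)\,q'(c)\,r'(e)$. So $\hat p\le C_qC_{q'}\,r'$ is finite and continuous. Since $1\in B_0$ and $E$ is unital, $p\le\hat p$. The argument for (4) gives $\hat p(bec)\le\|b\|\,\hat p(e)\,\|c\|$ for $b,c\in A[B_0]$. Hence the completion of $E/\ker\hat p$ is a Banach $A[B_0]$-bimodule, $b\mapsto\delta(b)+\ker\hat p$ is a derivation of $A[B_0]$ into it, and Ringrose's theorem gives $K_p$ with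
$$p(\delta(b))\le\hat p(\delta(b))\le K_p\|b\|\qquad(b\in A[B_0]). \tag{9}$$

**Step 3 for $E$.** The aim is $\delta(u_\lambda)\to0$ for $(u_\lambda)$ as in Step 2. With $f,g$ as in Step 3, $\delta(u_\lambda)=f(u_\lambda)\delta(g(u_\lambda))+\delta(f(u_\lambda))g(u_\lambda)$, and by (8)
$$p(\delta(u_\lambda))\le\sup r(\delta(B_0))\,\big(q(f(u_\lambda))+q(g(u_\lambda))\big)\to0 .$$

**Step 5 for $E$.** The aim is $\delta(x_\lambda)\to0$ for every net $x_\lambda\to0$ in $D$. As $D$ is a $*$-subspace, real and imaginary parts stay in $D$, and we may assume $x_\lambda=x_\lambda^*$. With $a_\lambda=(1+x_\lambda^2)^{-1}$ and $u_\lambda=x_\lambda a_\lambda$, Step 4 gives $a_\lambda,u_\lambda\in A[B_0]\subseteq D$, with $a_\lambda\in B_0$ and $\|u_\lambda\|\le\frac12$, and $u_\lambda\to0$ as before. So $\delta(u_\lambda)\to0$. Since $p(x_\lambda\delta(a_\lambda))\le q(x_\lambda)\sup r(\delta(B_0))\to0$,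
$$\delta(x_\lambda)\,a_\lambda=w_\lambda:=\delta(u_\lambda)-x_\lambda\delta(a_\lambda)\to0 .$$
Let $1+x_\lambda^2\in A$ act on the right. Since $E$ is unital, $\delta(x_\lambda)=\delta(x_\lambda)a_\lambda(1+x_\lambda^2)=w_\lambda+w_\lambda x_\lambda^2$, and $p(w_\lambda x_\lambda^2)\le q(x_\lambda^2)\,r(w_\lambda)\to0$. So $\delta(x_\lambda)\to0$, which proves (a).

**Proof of (b).** **Density of $A[B_0]$ in $A$.** This lets us compare maps on $A$ with their restrictions. It suffices to approximate $x=x^*\in A$. For $\varepsilon>0$ apply Step 4 to $\varepsilon x$: the element $v_\varepsilon=\varepsilon x(1+\varepsilon^2x^2)^{-1}$ lies in $A[B_0]$ and $\|v_\varepsilon\|\le\frac12$. Now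
$$x-\varepsilon^{-1}v_\varepsilon=x-x(1+\varepsilon^2x^2)^{-1}=\varepsilon^2x^3(1+\varepsilon^2x^2)^{-1}=\varepsilon\,x^2v_\varepsilon ,$$
so with $q$ as in (2), $p(x-\varepsilon^{-1}v_\varepsilon)\le\varepsilon\,q(x^2)\,C_q/2\to0$ as $\varepsilon\to0$.

**Injectivity.** A derivation $A\to E$ that vanishes on $A[B_0]$ is continuous by (a) with $D=A$. It vanishes on a dense subspace and $E$ is Hausdorff, so it is $0$. Restriction is linear, so it is injective.

**Surjectivity.** Let $d:A[B_0]\to E$ be a derivation. By (a) with $D=A[B_0]$, $d$ is continuous for $\tau|_{A[B_0]}$. As $E$ is complete and $A[B_0]$ is dense, $d$ extends to a continuous linear map $\delta:A\to E$. Both sides of $\delta(ab)=a\delta(b)+\delta(a)b$ are jointly continuous in $(a,b)\in A\times A$ and agree on the dense set $A[B_0]\times A[B_0]$, so the identity holds on $A$.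

**Inner derivations.** The restriction of an inner derivation is inner, with the same $e$. Conversely, if a derivation $\delta:A\to E$ satisfies $\delta(a)=ae-ea$ on $A[B_0]$, then both sides are continuous on $A$ and agree on a dense subspace, so they agree on $A$. Thus restriction maps the inner derivations onto the inner derivations, and induces a linear isomorphism $H^1(A,E)\cong H^1(A[B_0],E)$.

**Proof of (c).** Let $\delta:A\to E$ be a derivation, $p$ a seminorm on $E$, $\hat p$ as in Step 1 for $E$, and $K=K_p$ from (9). Let $h=h^*\in A[B_0]$ and $t\in\mathbb R$. First we show that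
$$\hat p\big(\delta(e^{ith})-it\,e^{ith}\delta(h)\big)=0. \tag{10}$$
Since the two actions agree, induction from the Leibniz rule gives $\delta(h^n)=n\,h^{n-1}\delta(h)$ for $n\ge1$, and $\delta(1)=0$ because $\delta(1)=1\delta(1)+\delta(1)1=2\delta(1)$. For the partial sums $s_N=\sum_{n=0}^N(ith)^n/n!$ we therefore have $\delta(s_N)=it\,s_{N-1}\delta(h)$ for $N\ge1$. As $s_N\to e^{ith}$ in the norm of $A[B_0]$,
$$\hat p\big(\delta(e^{ith})-it\,e^{ith}\delta(h)\big)\le\hat p\big(\delta(e^{ith}-s_N)\big)+|t|\,\hat p\big((s_{N-1}-e^{ith})\delta(h)\big)\le K\|e^{ith}-s_N\|+|t|\,\|s_{N-1}-e^{ith}\|\,\hat p(\delta(h))\to0,$$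
which is (10). Now $e^{\pm ith}$ is unitary, so it has norm at most $1$, and
$$|t|\,\hat p(\delta(h))=\hat p\big(e^{-ith}\cdot it\,e^{ith}\delta(h)\big)\le\hat p\big(it\,e^{ith}\delta(h)\big)=\hat p\big(\delta(e^{ith})\big)\le K\qquad(t\in\mathbb R).$$
Letting $|t|\to\infty$ gives $\hat p(\delta(h))=0$, hence $p(\delta(h))=0$. As $p$ was arbitrary and $E$ is Hausdorff, $\delta(h)=0$. So $\delta=0$ on $A[B_0]$, and by the density proved above and the continuity from (a), $\delta=0$ on $A$. $\blacksquare$

With $E=A$, part (c) settles the third test of Section 1: $L^\omega$ has no nonzero derivation.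

**Remark 1 (non-unital modules).** Part (a) holds without the assumption $1e=e=e1$, provided $1\in D$, which is automatic here. Put $\delta_1(x)=1\cdot\delta(x)\cdot1$. This is a map into the unital bimodule $1E1$, and it is a derivation, since $1\,\delta(xy)\,1=x\,\delta(y)\,1+1\,\delta(x)\,y=x\,\delta_1(y)+\delta_1(x)\,y$. So $\delta_1$ is continuous by (a). Moreover
$$\delta(x)=\delta(1x1)=\delta(1)\,x+\delta_1(x)+x\,\delta(1),$$
and the two outer terms are continuous in $x$. Hence $\delta$ is continuous.

## 7. $L^0[0,1]$: the same axioms without local convexity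

Let $A=L^0[0,1]$, the measurable functions modulo null functions, with convergence in measure. This is a complete metrizable topological $*$-algebra with jointly continuous multiplication. Let $B_0=\{f:|f|\le1\text{ a.e.}\}$. It is closed and bounded, $1\in B_0=B_0^*$ and $B_0^2\subseteq B_0$.

It is the greatest such set. Let $B$ be closed and bounded with $1\in B=B^*$ and $B^2\subseteq B$, and let $f\in B$. Then $(\bar ff)^n\in B$ for all $n\ge1$. If $|f|>1$ on a set of positive measure, there are $\sigma>1$ and a set $F$ of measure $m>0$ with $|f|^2\ge\sigma$ on $F$. Then $(\bar ff)^n\ge\sigma^n$ on $F$ for every $n$, whereas boundedness in measure would give an $R$ such that every element of $B$ has modulus at most $R$ outside a set of measure less than $m$. This is a contradiction, so $f\in B_0$. Also $(1+\bar ff)^{-1}\in B_0$ for every $f\in A$. So all the $GB^*$ axioms hold except local convexity.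

By Ber, Chilin and Sukochev (*Non-trivial derivations on commutative regular algebras*, Extracta Math. 21 (2006), 107–147), $L^0[0,1]$ admits a nonzero derivation $\delta$. It is discontinuous: as in Section 1, a derivation of a commutative algebra kills idempotents, hence simple functions, and these are dense in $L^0[0,1]$; a continuous $\delta$ would be $0$. So Theorem 1 fails for complete metrizable algebras satisfying the $GB^*$ axioms without local convexity.

One sees where the proof would break. The bimodules $E_p$ of Step 1 are built from continuous seminorms, and the only continuous seminorm $p$ on $L^0[0,1]$ is $0$. Indeed, cut $[0,1]$ into intervals $I_1,\dots,I_n$ of length $1/n$. For every $f$,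
$$p(f)\le\sum_{i=1}^np(f1_{I_i})=\frac1n\sum_{i=1}^np(nf1_{I_i})\le\max_i\,p(nf1_{I_i}).$$
Each $nf1_{I_i}$ vanishes outside a set of measure $1/n$, so for large $n$ all of them lie in any given neighborhood of $0$. The right-hand side therefore tends to $0$ as $n\to\infty$, and $p(f)=0$.
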